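# Finite symmetries of the Elliott invariant that do not lift

## 1. Symmetries drawn in a Bratteli diagram

Let $G$ be a finite group acting faithfully on a finite set $S$ with at least two points. We build a $C^*$-algebra on which $G$ acts and whose $K_0$-group sees this permutation action.

Put $H_0(s)=\mathbb C$ for $s\in S$, and define Hilbert spaces recursively by
$$H_{n+1}(s)=H_n(s)\oplus\bigoplus_{t\in S}H_n(t).$$
So $\dim H_n(s)=(|S|+1)^n$ for every $s$. Let $A_n=\bigoplus_{s\in S}B(H_n(s))$, and let $\phi_n\colon A_n\to A_{n+1}$ be the unital embedding $\phi_n(a)_s=a_s\oplus\bigoplus_{t\in S}a_t$. Let $A=\varinjlim A_n$. For $G=\mathbb Z/2$ flipping two points, $\phi_n(a,b)=(\mathrm{diag}(a,a,b),\mathrm{diag}(b,a,b))$.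

**Proposition 1.** $A$ is a simple, unital, infinite-dimensional AF algebra. $G$ acts on $A$ by automorphisms, and the induced action on $K_0(A)$ is faithful.

*Proof.* An ideal of $A$ is generated by its intersections with the images of the $A_n$. So a nonzero ideal contains some summand $B(H_n(t))$. The image of that summand in $A_{n+1}$ has a nonzero component in every summand, so the ideal contains $A_{n+1}$ and hence $1$. Thus $A$ is simple, and the dimensions grow, so $A$ is infinite-dimensional.

Define unitaries $u_g\colon H_n(s)\to H_n(gs)$ recursively. For $n=0$ take the identity of $\mathbb C$. On $H_{n+1}(s)$ let $u_g$ carry the first summand $H_n(s)$ to the first summand $H_n(gs)$, and the summand $H_n(t)$ to the summand $H_n(gt)$, each by the $u_g$ already defined. Then $u_{gh}=u_gu_h$. Put $\alpha_g(a)_{gs}=u_ga_su_g^*$, which is an action of $G$ on $A_n$. It commutes with $\phi_n$: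
$$\alpha_g(\phi_n(a))_{gs}=u_g\Big(a_s\oplus\bigoplus_ta_t\Big)u_g^*=\alpha_g(a)_{gs}\oplus\bigoplus_{t}\alpha_g(a)_{gt}=\phi_n(\alpha_g(a))_{gs}.$$
So $G$ acts on $A$.

On $K_0(A_n)=\mathbb Z^S$ the map $\phi_n$ is $T=I+J$, where $J$ is the matrix of ones. Its eigenvalues are $1$ and $|S|+1$, so $T$ is injective. Hence $K_0(A_0)=\mathbb Z^S$ embeds in $K_0(A)$. On this subgroup $G$ permutes the basis $S$ faithfully. $\square$

In the flip example, $(1,-1)\in\mathbb Z^2$ is fixed by $T$, and the flip sends it to its negative in $K_0(A)$.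

Here the symmetry of $K_0$ was easy to lift because it permutes a basis, and the algebra was built from that basis. What changes if we are handed only an abstract group $K_0(A)$, with an order and a unit class, on which $G$ acts with no invariant basis in sight? Suppose that for each $g$ one has found an automorphism $\alpha_g$ of $A$ inducing $g$. Then $\alpha_g\alpha_h\alpha_{gh}^{-1}$ acts trivially on K-theory and traces. But so does every inner automorphism, and to have an action all these elements must be made trivial at once. Correcting the $\alpha_g$ one at a time gives no grip on this. We shall see that it is sometimes impossible.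

## 2. The Elliott invariant and the lifting problem

**Definition.** A $C^*$-algebra $A$ is *classifiable* if it is simple, separable, unital, nuclear, infinite-dimensional, $\mathcal Z$-stable ($A\otimes\mathcal Z\cong A$, with $\mathcal Z$ the Jiang–Su algebra) and satisfies the Universal Coefficient Theorem (UCT).

Such algebras are classified up to isomorphism by the Elliott invariant
$$\mathrm{Ell}(A)=\big(K_0(A),K_0(A)_+,[1_A]_0,K_1(A),T(A),r_A\big).$$
Here $T(A)$ is the (possibly empty) simplex of tracial states, and $r_A(\tau,[p]_0-[q]_0)=\tau(p)-\tau(q)$. An automorphism of $\mathrm{Ell}(A)$ is an order automorphism of $K_0(A)$ fixing $[1_A]_0$, together with an automorphism of $K_1(A)$ and an affine homeomorphism of $T(A)$, compatible with $r_A$. There is an obvious homomorphism $\mathrm{Aut}(A)\to\mathrm{Aut}(\mathrm{Ell}(A))$.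

Two kinds of examples matter below. For a unital *Kirchberg algebra* (simple, separable, nuclear, purely infinite) with UCT, $T(A)=\emptyset$ and $K_0(A)_+=K_0(A)$. If also $K_1(A)=0$, an automorphism of $\mathrm{Ell}(A)$ is just an automorphism of the group $K_0(A)$ fixing $[1_A]_0$. For a simple unital AF algebra, $K_1(A)=0$ and the traces are the states of $(K_0(A),K_0(A)_+,[1_A]_0)$.

A finite subgroup $G\le\mathrm{Aut}(\mathrm{Ell}(A))$ *lifts* if there is a homomorphism $\alpha\colon G\to\mathrm{Aut}(A)$ whose composite with $\mathrm{Aut}(A)\to\mathrm{Aut}(\mathrm{Ell}(A))$ is the inclusion. Proposition 1 gives groups that lift. The report "Future Targets In The Classification Program For Amenable $C^*$-Algebras" asks whether this is general. We must prove or disprove: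

* (a) For every classifiable $A$, every finite subgroup $G\le\mathrm{Aut}(\mathrm{Ell}(A))$ lifts to an action on $A$.
* (b) For every classifiable $A$, the map $\mathrm{Aut}(A)\to\mathrm{Aut}(\mathrm{Ell}(A))$ splits.

Both are false.

**Theorem A.** Let $E=(\mathbb Z/2)^3$.

1. There is a unital UCT Kirchberg algebra $A$ with $K_0(A)\cong\mathbb Z^m$ for some $m$ and $K_1(A)=0$, and a subgroup of $\mathrm{Aut}(\mathrm{Ell}(A))$ isomorphic to $E$, which does not lift to an action on $A$.
2. There is a simple unital infinite-dimensional AF algebra with a unique trace with the same property.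

So (a) is false. If $\sigma$ were a homomorphic right inverse of $\mathrm{Aut}(A)\to\mathrm{Aut}(\mathrm{Ell}(A))$, then $\sigma|_E$ would lift $E$. So (b) is false for the same algebras.

**Theorem B.** Let $G$ be a finite group containing a subgroup $E\cong(\mathbb Z/2)^3$. There is a finite $\mathbb F_2[G]$-module $W$, faithful for $G$, such that for no $C^*$-algebra $D$ (unital or not, simple or not) with $K_1(D)=0$ and no action of $G$ on $D$ is $K_0(D)\cong W$ as a $G$-module. Hence, if $A$ is a unital UCT Kirchberg algebra with $(K_0,[1],K_1)=(W,w,0)$, with $w\in W^G$ arbitrary (e.g. $w=0$), then $G\le\mathrm{Aut}(\mathrm{Ell}(A))$ does not lift to $A$, and $G\le\mathrm{Aut}(K_0(A))$ does not even lift to an action on $A\otimes\mathcal K$.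

**Theorem C.** Theorem A holds with $E=(\mathbb Z/p)^3$ for every prime $p$.

Nothing about an action is used except that it exists: no Rokhlin property, no outerness. Some restriction on $G$ is necessary. Katsura (*A construction of actions on Kirchberg algebras which induce given actions on their K-groups*, J. reine angew. Math. 617 (2008)) proved that actions on the K-theory of Kirchberg algebras lift when all Sylow subgroups of the finite group are cyclic. We do not use this. Intermediate groups such as $(\mathbb Z/p)^2$ or $Q_8$ are not settled here.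

**Conventions.** $\rho$ is reduction mod $p$. $\delta\colon H^k(-;\mathbb F_p)\to H^{k+1}(-;\mathbb Z)$ is the integral Bockstein, i.e. the connecting map of $0\to\mathbb Z\xrightarrow{p}\mathbb Z\to\mathbb F_p\to0$. Put $\beta=\rho\delta$, which is $Sq^1$ if $p=2$. Since $\delta\rho=0$, $\beta\beta=0$. K-theory indices are mod 2.

## 3. Equivariant functions on free $G$-spaces

An action of $G$ on $A$ gives more than a module $K_0(A)$. It gives an algebra of equivariant functions for each $G$-space, and the K-groups of these algebras satisfy relations that a module alone need not satisfy.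

Let $\alpha\colon G\to\mathrm{Aut}(A)$ be an action of a finite group on a $C^*$-algebra. For a locally compact Hausdorff $G$-space $U$ put
$$C_0(U,A)^G=\{f\in C_0(U,A):f(gu)=\alpha_g(f(u))\},\qquad k_A^n(U)=K_n\big(C_0(U,A)^G\big).$$

*Example.* Let $G=\mathbb Z/2$ act on $U=S^1$ by the antipodal map. An equivariant function is determined on a half circle, so $C(S^1,A)^G=\{f\in C([0,1],A):f(1)=\alpha(f(0))\}$, the mapping torus of $\alpha$ (here $\alpha$ denotes the automorphism given by the generator). Its K-theory is computed from the two-term complexes $K_q(A)\xrightarrow{\alpha_*-1}K_q(A)$, with one term for the free orbit of 0-cells and one for the free orbit of 1-cells.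

**Step 1: a cohomology theory.** If $U'\subset U$ is closed and invariant, then
$$0\to C_0(U\setminus U',A)^G\to C_0(U,A)^G\to C_0(U',A)^G\to0$$
is exact. The only point is surjectivity: extend a function from $U'$ to $U$, then average over $G$. The six-term sequence has boundary $\partial\colon k_A^n(U')\to k_A^{n+1}(U\setminus U')$. So $h^n(Z,Z')=k_A^n(Z\setminus Z')$ is a $\mathbb Z/2$-periodic equivariant cohomology theory on finite $G$-CW pairs. Homotopy invariance and long exact sequences come from K-theory, and excision is built in.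

**Step 2: its coefficients.** On the free orbit, $f\mapsto f(1)$ is an isomorphism $C(G,A)^G\cong A$, so $h^q(G)=K_q(A)$. The $G$-map $h\mapsto hg$ sends $f$ to a function with value $f(g)=\alpha_g(f(1))$ at $1$. So it induces $\alpha_{g*}$, and the coefficient module is $K_q(A)$ with its induced $G$-action.

**Step 3: the spectral sequence.** For a finite free $G$-CW complex $Y$, the skeletal filtration gives (Bredon, *Equivariant Cohomology Theories*, LNM 34, Ch. IV) a natural spectral sequence $d_r\colon E_r^{i,q}\to E_r^{i+r,q-r+1}$ with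
$$E_1^{i,q}=k_A^{i+q}(Y_i\setminus Y_{i-1})\cong\mathrm{Hom}_{\mathbb ZG}(C_i(Y),K_q(A)),\qquad E_2^{i,q}=H^i\big(\mathrm{Hom}_{\mathbb ZG}(C_*(Y),K_q(A))\big).$$
The first isomorphism holds because $Y_i\setminus Y_{i-1}$ is a disjoint union of copies of $G\times\mathbb R^i$. Fix a model of the universal free $G$-space with finitely many $G$-cells in each dimension, and let $Y$ be its $N$-skeleton. Then $E_2^{i,q}=H^i(G;K_q(A))$ for $i<N$. We write $E_r(A)$ for this spectral sequence and often drop the even index $q$. If $K_1(A)=0$, all odd rows vanish. Hence all even differentials vanish, and $E_3=E_2$.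

**Step 4: the case $A=\mathbb C$.** With trivial action, $C(Y)^G=C(Y/G)$, so $E_r(\mathbb C)$ is the Atiyah–Hirzebruch spectral sequence (AHSS) of $Y/G$. There (Atiyah–Hirzebruch, *Vector bundles and homogeneous spaces*, 1961)
$$d_3=\delta\,Sq^2\rho\colon H^k(-;\mathbb Z)\to H^{k+3}(-;\mathbb Z).\tag{1}$$

**Step 5: comparison along the unit.** If $A$ is unital, the map $\mathbb C\to A$, $\lambda\mapsto\lambda1$, is equivariant. It induces a morphism $j_*\colon E_r(\mathbb C)\to E_r(A)$. On every even row of $E_2$ this is induced by the $G$-map $j\colon\mathbb Z\to K_0(A)$, $1\mapsto[1_A]$, since Bott periodicity is natural.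

**Proposition 2.** Let $A$ be unital with $K_1(A)=0$ and a $G$-action. If $a\in H^n(G;\mathbb Z)$, $n>0$, and $j_*(a)=0$ in $H^n(G;K_0(A))$, then $j_*(\delta Sq^2\rho(a))=0$ in $H^{n+3}(G;K_0(A))$.

*Proof.* Take $N\ge n+4$. By (1) and naturality, $j_*(d_3a)=d_3(j_*a)=0$ in $E_3^{n+3}(A)$. Since $K_1(A)=0$, $E_3^{n+3}(A)=E_2^{n+3}(A)=H^{n+3}(G;K_0(A))$. $\square$

The condition involves only the $G$-module $K_0(A)$ and the invariant element $[1_A]$. So we look for a module with an invariant element that violates it.

*Consistency check.* For the algebra of Section 1, $H^*(G;\mathbb Z[S])$ is the direct sum of $H^*(G_s;\mathbb Z)$ over orbit representatives $s$ (Shapiro). At stage $n$ the unit is $k_n\sum_ss$ with $k_n=(|S|+1)^n$, so $j_*(a)$ has components $k_n\,\mathrm{res}_{G_s}(a)$. Cohomology of $G$ commutes with direct limits of coefficients, so if $j_*(a)=0$, these components vanish for some $n$. Then $k_n\,\mathrm{res}_{G_s}(\delta Sq^2\rho(a))=\delta Sq^2\rho(k_n\,\mathrm{res}_{G_s}(a))=0$ too, as Proposition 2 demands.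

## 4. Modules in which a prescribed class dies

To use Proposition 2 we need a module with an invariant element whose map $j_*$ kills a given class $a$ and not much else. Such a module is a pushout.

Let $R=\mathbb Z$ or $\mathbb F_p$, let $E$ be a finite group, and let $F_*\to R$ be a resolution by finitely generated free $RE$-modules. Put $F_{-1}=R$, $\Omega^0=R$ and $\Omega^k=\ker(F_{k-1}\to F_{k-2})$ for $k\ge1$. So there are exact sequences $0\to\Omega^{k+1}\to F_k\to\Omega^k\to0$. Write $\pi_k\colon F_k\to\Omega^k$ for the surjection.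

Let $a\in H^n(E;R)$, $n\ge2$, be represented by a cocycle $F_n\to R$. It vanishes on the image of $F_{n+1}$, so it is $\varphi\circ\pi_n$ for some $\varphi\colon\Omega^n\to R$. Put
$$M=(R\oplus F_{n-1})/\{(\varphi(w),-w):w\in\Omega^n\},\qquad 0\to R\xrightarrow{\,j\,}M\to\Omega^{n-1}\to0,\tag{2}$$
with $j(r)=[(r,0)]$ and $[(r,f)]\mapsto\pi_{n-1}(f)$. Let $e=j(1)\in M^E$. The sequence (2) is exact, being the pushout along $\varphi$ of $0\to\Omega^n\to F_{n-1}\to\Omega^{n-1}\to0$. If $R=\mathbb Z$, then $\Omega^{n-1}\subset F_{n-2}$ is finitely generated free abelian, so $M$ is too.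

*Example.* Let $E=\mathbb Z/2=\{1,t\}$, $R=\mathbb Z$, and let $F_*$ be the usual resolution with $F_k=\mathbb Z[E]$ and maps alternately $t-1$ and $1+t$. For $n=2$, $\Omega^2=\ker(t-1\colon F_1\to F_0)=\mathbb Z(1+t)$. The generator $a$ of $H^2(E;\mathbb Z)=\mathbb Z/2$ is represented by the augmentation $F_2\to\mathbb Z$, so $\varphi(1+t)=1$ and $\varphi$ is an isomorphism. Hence $M\cong F_1=\mathbb Z[E]$ with $e=1+t$. Here $j_*$ kills everything in positive degrees, since $H^k(E;\mathbb Z[E])=0$ for $k>0$.

**Lemma 3.**

(i) $j_*(a)=0$ in $H^n(E;M)$.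

(ii) Let $k\ge n$. The composite of connecting maps
$$H^{k-n}(E;R)\to H^{k-n+1}(E;\Omega^1)\to\cdots\to H^{k-1}(E;\Omega^{n-1})\xrightarrow{\partial}H^k(E;R)$$
(the last one from (2)) is $b\mapsto\pm ab$. If $k>n$, all maps but the last are isomorphisms. So for $k>n$,
$$\ker\big(j_*\colon H^k(E;R)\to H^k(E;M)\big)=a\,H^{k-n}(E;R).$$

*Proof.* (i) The cocycle $j\varphi\pi_n\colon F_n\to M$ sends $f$ to $[(\varphi(\pi_nf),0)]=[(0,\pi_nf)]$. This is the composite of $F_n\to F_{n-1}$ with the map $F_{n-1}\to M$, $f'\mapsto[(0,f')]$. So it is a coboundary.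

(ii) Call the composite $\Delta$. Connecting maps are compatible with cup products on the right: $\partial(c\,b)=\partial(c)\,b$ for $b\in H^*(E;R)$ (see Brown, *Cohomology of Groups*; the corresponding statement for Yoneda products is in Mac Lane, *Homology*). Hence $\Delta(b)=\Delta(1\cdot b)=\Delta(1)\,b$ with $1\in H^0(E;R)$, and it remains to compute $\Delta(1)$. The class $1$ is represented by $\pi_0\colon F_0\to R$. Suppose that after $i$ steps the class is represented, up to sign, by the cocycle $\pi_i\colon F_i\to\Omega^i$ with $i<n-1$. To apply the connecting map of $0\to\Omega^{i+1}\to F_i\to\Omega^i\to0$, lift $\pi_i$ to the identity of $F_i$ and compose with $F_{i+1}\to F_i$. The result, with values in $\Omega^{i+1}$, is $\pi_{i+1}$, up to the sign in the coboundary convention. For the last step, lift $\pi_{n-1}$ to $f'\mapsto[(0,f')]\in M$ and compose with $F_n\to F_{n-1}$. By the computation in (i) this is $j\varphi\pi_n$, so the class obtained is $\pm[\varphi\pi_n]=\pm a$. Since $ab=\pm ba$, $\Delta(b)=\pm ab$.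

If $F$ is free over $RE$, then $H^i(E;F)=0$ for $i>0$. If $k>n$, the maps before the last connect groups in positive degrees, so they are isomorphisms by the long exact sequences. The kernel of $j_*$ on $H^k$ is the image of $\partial$, which is therefore the image of $\Delta$, namely $aH^{k-n}(E;R)$. $\square$

So we need a group $E$ and a class $a\in H^n(E;\mathbb Z)$ with
$$\delta Sq^2\rho(a)\notin a\,H^3(E;\mathbb Z).\tag{3}$$

## 5. Where rank two, and the class $\delta(xyz)$, give nothing

Recall that $Sq^1,Sq^2$ are additive and natural, with $Sq^1\ell=\ell^2$ and $Sq^2\ell=0$ for $\ell$ of degree 1, $Sq^2m=m^2$ for $m$ of degree 2, and $Sq^1(bc)=Sq^1b\,c+b\,Sq^1c$, $Sq^2(bc)=Sq^2b\,c+Sq^1b\,Sq^1c+b\,Sq^2c$. Put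
$$Q_1=Sq^1Sq^2+Sq^2Sq^1 .$$

**$Q_1$ is a derivation, and $Q_1\ell=\ell^4$ for $\ell$ of degree 1.** Since $Sq^1Sq^1=0$,
$$Sq^1Sq^2(bc)=Sq^1Sq^2b\,c+Sq^2b\,Sq^1c+Sq^1b\,Sq^2c+b\,Sq^1Sq^2c,$$
$$Sq^2Sq^1(bc)=Sq^2Sq^1b\,c+Sq^1b\,Sq^2c+Sq^2b\,Sq^1c+b\,Sq^2Sq^1c.$$
The middle terms cancel in the sum. Also $Q_1\ell=Sq^1(0)+Sq^2(\ell^2)=\ell^4$.

Let $E=(\mathbb Z/2)^r$, so $H^*(E;\mathbb F_2)$ is a polynomial ring on $r$ classes of degree 1. By Künneth and induction on $r$, $H^k(E;\mathbb Z)$ is a direct sum of copies of $\mathbb Z/2$ for $k>0$. So $2H^k(E;\mathbb Z)=0$, and $\rho$ is injective in positive degrees. The image of $\rho$ is $\ker\delta$, which equals $\ker Sq^1$ in positive degrees because $Sq^1=\rho\delta$ with $\rho$ injective. For $\bar a=\rho(a)$ we have $Sq^1\bar a=0$, so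
$$\rho(\delta Sq^2\rho(a))=Sq^1Sq^2\bar a=Q_1\bar a.\tag{4}$$

**Cyclic groups.** $H^{\mathrm{odd}}(\mathbb Z/n;\mathbb Z)=0$, so a class of positive degree lives in even degree and its image under $\delta Sq^2\rho$ lies in a zero group. Proposition 2 says nothing.

**$E=(\mathbb Z/2)^2$.** Let $B=\mathbb F_2[x^2,y^2]$. The ring $\mathbb F_2[x,y]$ is free over $B$ on $1,x,y,xy$, and $Sq^1$ is $B$-linear:
$$Sq^1(p+qx+ry+t\,xy)=qx^2+ry^2+t\,y^2x+t\,x^2y\qquad(p,q,r,t\in B).$$
This vanishes if and only if $t=0$ and $q=y^2g$, $r=x^2g$ for some $g\in B$. So $\ker Sq^1=B\oplus Bw$ with $w=x^2y+xy^2=Sq^1(xy)$. Since $Q_1$ is a derivation in characteristic 2, it kills $B$, and $Q_1w=x^2y^4+x^4y^2=w^2$. If $a$ has even degree, then $\bar a\in B$ and $Q_1\bar a=0$. If $a$ has odd degree, then $\bar a=wg$ with $g\in B$ and $Q_1\bar a=w\bar a$. Hence $\delta Sq^2\rho(a)$ is $0$ or $a\,\delta(xy)$. So $j_*(a)=0$ forces $j_*(\delta Sq^2\rho(a))=0$ for every module with an invariant element. Proposition 2 gives no obstruction in rank two.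

**$E=(\mathbb Z/2)^3$, first attempt.** Write $H^*(E;\mathbb F_2)=\mathbb F_2[x,y,z]$ and $s=x+y+z$. The natural new class is $\delta(xyz)$, with $\rho\delta(xyz)=Sq^1(xyz)=xyzs$. By the derivation rule
$$Q_1(xyzs)=xyzs\,(x^3+y^3+z^3+s^3)=xyzs\,c,\qquad c=(x+y)(y+z)(z+x),\tag{5}$$
because $s^3=x^3+y^3+z^3+3(x+y)(y+z)(z+x)$. This is nonzero, but it is divisible by $xyzs$. Worse, $c=Sq^1(xy+yz+zx)$ is the reduction of an integral class, so $\delta Sq^2\rho(a)=a\,\delta(xy+yz+zx)$ for $a=\delta(xyz)$, and (3) fails. The same divisibility happens whenever $\bar a$ is a product of linear forms: $Q_1(\ell_1\cdots\ell_r)=\ell_1\cdots\ell_r\sum_i\ell_i^3$.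

The way out is to perturb $\bar a$ by a term that $Q_1$ does not see. Since $Q_1(x^4)=4x^7=0$, adding $x^4=Sq^1(x^3)$ leaves (5) unchanged and destroys the divisibility.

## 6. A class of degree four on $(\mathbb Z/2)^3$

From here through Section 9, $E=(\mathbb Z/2)^3$ and
$$a=\delta(xyz+x^3)\in H^4(E;\mathbb Z),\qquad\bar a=\rho(a)=xyzs+x^4.\tag{6}$$

**Lemma 4.** $\gamma:=\rho(\delta Sq^2\rho(a))=xyzs\,(x+y)(y+z)(z+x)$, and $\gamma\notin\bar a\cdot\mathbb F_2[x,y,z]$.

*Proof.* By (4), $\gamma=Q_1\bar a$. This is $Q_1(xyzs)+Q_1(x^4)=xyzs\,c+0$ by (5).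

Write $\bar a=xf$ with $f=x^3+yzs$. If $\bar a\mid\gamma$, then $f\mid yzs\,c$. The linear forms $y,z,s$ are primes of $\mathbb F_2[x,y,z]$. Modulo each of them $f$ becomes $x^3\ne0$, so $f$ is coprime to $yzs$. Hence $f\mid c$. Both have degree 3 and $c\neq0$, so $f=c$, the only unit in $\mathbb F_2$ being $1$. Setting $y=z=0$ turns $f$ into $x^3$ and $c$ into $0$, a contradiction. $\square$

## 7. Kirchberg and AF algebras realizing the obstruction

**Step 1: a module violating the conclusion of Proposition 2.** Apply Section 4 with $R=\mathbb Z$, $n=4$ and $a$ from (6), and let $(M,e)$ be the result. By Lemma 3(i), $j_*(a)=0$. If $j_*(\delta Sq^2\rho(a))$ were $0$ in $H^7(E;M)$, then $\delta Sq^2\rho(a)\in aH^3(E;\mathbb Z)$ by Lemma 3(ii). Applying $\rho$ would give $\gamma\in\bar aH^3(E;\mathbb F_2)$, against Lemma 4.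

**Step 2: faithfulness.** Let $M'=M\oplus\mathbb Z[E]$ and $e'=(e,0)\in M'^E$. Then $E$ acts faithfully on $M'$, and $M'$ is finitely generated free abelian. Since $H^k(E;\mathbb Z[E])=0$ for $k>0$, the map $j'\colon\mathbb Z\to M'$, $1\mapsto e'$, satisfies
$$j'_*(a)=0,\qquad j'_*(\delta Sq^2\rho(a))\neq0.\tag{7}$$

**Step 3: proof of Theorem A(1).** Let $A$ be the unital UCT Kirchberg algebra with $(K_0,[1],K_1)=(M',e',0)$. It exists by Rørdam (Encyclopaedia Math. Sci. 126, Prop. 4.3.3). It is $\mathcal O_\infty$-stable, hence $\mathcal Z$-stable, so it is classifiable. Since $K_0(A)_+=K_0(A)$ and $T(A)=\emptyset$, the action of $E$ on $M'$ fixing $e'$ makes $E$ a subgroup of $\mathrm{Aut}(\mathrm{Ell}(A))$. A lift would be an action of $E$ on $A$ inducing this module structure on $K_0(A)$, and then Proposition 2 would contradict (7).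

**Step 4: an ordered group for the AF case.** Let $M''=M'\otimes\mathbb Z[\frac13]$ and $e''=e'\otimes1$. For $k>0$, $H^k(E;M')$ is killed by $|E|=8$, so $3$ acts invertibly on it. Since $\mathbb Z[\frac13]$ is flat and the resolution is of finite type,
$$H^k(E;M'')=H^k(E;M')\otimes\mathbb Z[\tfrac13]=H^k(E;M').$$
So (7) holds for $e''\in M''$.

The element $e$ is nonzero in $M\otimes\mathbb Q$, because $j$ is injective and $M$ is torsion-free. Choose a functional on $M\otimes\mathbb Q$ with value $1$ at $e$ and average it over $E$. This gives an $E$-invariant $f_0\colon M\to\mathbb Q$ with $f_0(e)=1$. Let $f\colon M''\to\mathbb Q$ be the $\mathbb Z[\frac13]$-linear extension of $f_0\oplus0$, so $f(e'')=1$, and put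
$$M''_+=\{0\}\cup\{m:f(m)>0\}.$$
The image $f(M'')$ is a nonzero $\mathbb Z[\frac13]$-submodule of $\mathbb Q$, so it is dense in $\mathbb R$.

**Step 5: $(M'',M''_+)$ is a simple dimension group.** It is countable, and $M''_+$ is closed under sums with $M''_+\cap(-M''_+)=0$. It generates, since $m=(m+ke'')-ke''$ with both terms positive for large $k$.

* *Unperforated.* If $n\ge1$ and $nm\in M''_+$, then $nm=0$, so $m=0$ as $M''$ is torsion-free; or $f(m)>0$.
* *Simple.* If $f(m)>0$, then for every $m_1$ some multiple of $m$ dominates $m_1$. So every nonzero positive element is an order unit.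
* *Riesz interpolation.* Let $a_i\le b_k$ for $i,k\in\{1,2\}$. If some $a_i=b_k$, this element is at least both $a$'s (since it is $b_k$) and at most both $b$'s (since it is $a_i$). Otherwise $f(a_i)<f(b_k)$ for all $i,k$. By density there is $m$ with $\max f(a_i)<f(m)<\min f(b_k)$, and $m$ interpolates.

**Step 6: the only state at $e''$ is $f$.** Let $\tau$ be a state. If $f(m)=0$, then $f(nm+e'')=1>0$ for all $n\in\mathbb Z$. So $n\tau(m)+1\ge0$ for all $n\in\mathbb Z$, and $\tau(m)=0$. Hence $\tau$ factors through an additive map on $f(M'')\subset\mathbb Q$. Every additive map from a subgroup of $\mathbb Q$ to $\mathbb R$ is multiplication by a constant, and $\tau(e'')=1=f(e'')$, so $\tau=f$.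

**Step 7: proof of Theorem A(2).** By Effros–Handelman–Shen there is a simple unital AF algebra $A$ with $(K_0,K_0^+,[1])=(M'',M''_+,e'')$. Its traces are the states of this ordered group, so there is exactly one. Also $K_1(A)=0$. It is infinite-dimensional, since a simple finite-dimensional $C^*$-algebra has $K_0\cong\mathbb Z$, which is not $3$-divisible. It is nuclear and UCT, and $\mathcal Z$-stable by Jiang–Su (Amer. J. Math. 121 (1999)). The group $E$ acts faithfully on $M''$, preserving $f$, hence the order and the pairing with the trace, and fixing $e''$. Together with the trivial action on the one-point simplex $T(A)$ this makes $E$ a subgroup of $\mathrm{Aut}(\mathrm{Ell}(A))$. A lift contradicts Proposition 2 and (7) for $M''$. $\square$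

Thus (a) is false, and with it (b).

## 8. A Leibniz rule for $d_3$

Theorem B allows $D$ without unit. Then there is no map from $\mathbb C$, and Proposition 2 is not available. Suppose that an invariant element $e\in K_0(D)$ takes the role of the unit class. It lies in $E_2^0(D)=H^0(G;K_0(D))$, but now $d_3(e)$ may be nonzero. What remains is that $E_*(D)$ is acted on by $E_*(\mathbb C)$. So we prove a Leibniz rule and then choose a module in which $d_3(e)$ can be controlled.

**Lemma 5.** Let $G$ act on a $C^*$-algebra $A$ with $K_1(A)=0$. For $a\in H^i(G;\mathbb Z)$ and $\xi\in H^j(G;K_0(A))$, in the spectral sequence of Section 3 with $N$ large, $d_3(a\xi)=\pm d_3(a)\,\xi\pm a\,d_3(\xi)$, where $d_3(a)=\delta Sq^2\rho(a)$.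

*Proof.*

**Step 1: the description of $d_3$ that we use.** Let $Y$ be a finite free $G$-CW complex. A class $\xi\in E_1^j(Y)$ survives to $E_3$ if and only if it is the restriction of some $\hat\xi\in k_A(Y_{j+2}\setminus Y_{j-1})$. Then $d_3[\xi]$ is represented by $\partial\hat\xi\in k_A(Y_{j+3}\setminus Y_{j+2})$. This is the definition of the spectral sequence of a filtration. The same holds for a finite CW complex $P$ with trivial action, the theory $k_{\mathbb C}$, a class $u\in E_1^i(P)$ and an extension $\hat u\in k_{\mathbb C}(P_{i+2}\setminus P_{i-1})$. From $C_0(U_1)\otimes C_0(U_2,A)^G=C_0(U_1\times U_2,A)^G$ we get external products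
$$k_{\mathbb C}^m(U_1)\otimes k_A^n(U_2)\to k_A^{m+n}(U_1\times U_2).$$
They are natural for restriction to closed sets and for extension by zero from open sets, and $\partial(u\times\xi)=\pm\partial u\times\xi$, respectively $\pm u\times\partial\xi$.

**Step 2: a class near the product cell.** We want to extend $u\times\xi$ over three dimensions of the product complex. Let $Q=P\times Y$ with skeleta $Q_m$, and call a product of an $s$-cell and a $t$-cell a cell of type $(s,t)$. Fix surviving $u,\xi$ with extensions $\hat u,\hat\xi$, put $m=i+j$, and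
$$F=P_{i-1}\times Y\cup P\times Y_{j-1},\qquad S_0=Q_{m+2}\setminus F,\qquad S=Q_{m+3}\setminus F.$$
A cell of type $(s,t)$ in $S_0$ has $s\ge i$, $t\ge j$ and $s+t\le m+2$, so $s\le i+2$ and $t\le j+2$. Hence $S_0$ is a closed subset of $(P_{i+2}\setminus P_{i-1})\times(Y_{j+2}\setminus Y_{j-1})$. Let $\kappa\in k_A(S_0)$ be the restriction of $\hat u\times\hat\xi$.

A cell of dimension at most $m-1$ has $s<i$ or $t<j$, so $Q_{m-1}\subset F$, and $S_0$ is open in $Q_{m+2}\setminus Q_{m-1}$. Let $\bar\kappa\in k_A(Q_{m+2}\setminus Q_{m-1})$ be the extension of $\kappa$ by zero. On $Q_m\setminus Q_{m-1}$ it restricts to $u\times\xi$ on cells of type $(i,j)$ and to zero on the others, since $(i,j)$ is the only type in $S_0$ of dimension $m$. So $u\times\xi$ survives to $E_3$, and $d_3[u\times\xi]=[\partial\bar\kappa]$.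

**Step 3: the boundary of $\kappa$.** Extension by zero maps the exact sequence of $S_0\subset S$ to that of $Q_{m+2}\setminus Q_{m-1}\subset Q_{m+3}\setminus Q_{m-1}$. So $\partial\bar\kappa$ is the extension by zero of $\partial\kappa\in k_A(S\setminus S_0)$. The set $S\setminus S_0$ is the disjoint union of the open sets formed by the cells of types $(i+3,j)$, $(i+2,j+1)$, $(i+1,j+2)$, $(i,j+3)$. We compute the four components by restricting to closed subsets of $S$, using naturality of $\partial$.

* *Types $(i+2,j+1)$ and $(i+1,j+2)$.* Restrict to the closed set $S\cap(P_{i+2}\times Y_{j+2})$, which contains $S_0$ and whose other cells are of these two types. It is closed in $(P_{i+2}\setminus P_{i-1})\times(Y_{j+2}\setminus Y_{j-1})$, so $\kappa$ extends over it, by the restriction of $\hat u\times\hat\xi$. Hence its boundary is $0$.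
* *Type $(i+3,j)$.* Restrict to the closed set $S\cap(P_{i+3}\times Y_j)=(P_{i+3}\setminus P_{i-1})\times(Y_j\setminus Y_{j-1})$. Its part in $S_0$ is $(P_{i+2}\setminus P_{i-1})\times(Y_j\setminus Y_{j-1})$, on which $\kappa$ becomes $\hat u\times\xi$. So the component is $\pm\partial\hat u\times\xi$.
* *Type $(i,j+3)$.* In the same way, restricting to $S\cap(P_i\times Y_{j+3})$, the component is $\pm u\times\partial\hat\xi$.

Therefore $d_3[u\times\xi]=\pm d_3[u]\times[\xi]\pm[u]\times d_3[\xi]$.

**Step 4: from cross products to cup products.** Take $Y$ as in Section 3 and $P=Y/G$. All odd rows vanish, so $E_2=E_3$ for $P$, $Y$ and $Q$, and every class of $E_2$ survives to $E_3$. Up to sign, the product on $E_1$ is the cellular cross product. Let $D\colon Y\to Y/G\times Y$ be a $G$-cellular approximation of $y\mapsto([y],y)$. It maps $Y_m$ to $Q_m$, hence induces a morphism of spectral sequences from that of $Q$ to that of $Y$. On $E_2$ it turns the cross product of $a$ and $\xi$ into the cup product $a\xi$, up to sign, because $D$ is homotopic to the diagonal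 followed by the projection $Y\times Y\to Y/G\times Y$. Applying $D^*$ to the formula of Step 3 gives the lemma. $\square$

## 9. Modules that occur for no algebra

**Proof of Theorem B.** Keep $E,a,\bar a,\gamma$ from Section 6.

**Step 1: the module $V$.** Apply Section 4 with $R=\mathbb F_2$, $n=4$ and the class $\bar a\in H^4(E;\mathbb F_2)$. We get $0\to\mathbb F_2\to V\to\Omega^3\to0$ with $V$ a finite $\mathbb F_2E$-module, and $e\in V^E$ the image of $1$. For $b\in H^k(E;\mathbb F_2)$ write $be=j_*(b)\in H^k(E;V)$. By Lemma 3,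
$$\bar a\,e=0\ \text{ in }H^4(E;V),\qquad be=0\iff b\in\bar a\,H^3(E;\mathbb F_2)\quad(b\in H^7(E;\mathbb F_2)).\tag{8}$$

**Step 2: control of $H^3(E;V)$.** This is where $d_3(e)$ will land, and we claim
$$H^3(E;V)=H^3(E;\mathbb F_2)\,e.\tag{9}$$
By the exact sequence $H^3(E;\mathbb F_2)\to H^3(E;V)\to H^3(E;\Omega^3)\xrightarrow{\partial}H^4(E;\mathbb F_2)$ it is enough that $\partial$ be injective. Dimension shifting gives $H^3(E;\Omega^3)\cong H^2(E;\Omega^2)\cong H^1(E;\Omega^1)$, and $H^1(E;\Omega^1)=\mathrm{coker}(F_0^E\to\mathbb F_2)$ since $H^1(E;F_0)=0$. As $F_0$ is free, $F_0^E$ is the image of the norm $\sum_{g\in E}g$. The map $F_0\to\mathbb F_2$ is an $E$-map to a trivial module, so it sends $F_0^E$ into $|E|\cdot\mathbb F_2=0$. Hence $H^3(E;\Omega^3)\cong\mathbb F_2$, generated by the image of $1\in H^0(E;\mathbb F_2)$ under the iterated connecting maps. By Lemma 3(ii) with $k=n=4$, $\partial$ sends this generator to $\pm\bar a\neq0$. So $\partial$ is injective.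

**Step 3: passing to $G$.** Let $W=\mathrm{Ind}_E^GV\oplus\mathbb F_2[G]$, a finite module, faithful because of the second summand. As an $E$-module, $\mathrm{Ind}_E^GV=\bigoplus_{gE}g\otimes V$. The summand of the coset $E$ is a copy of $V$, and $E$ permutes the other cosets among themselves. So $W=V\oplus W_1$ as an $E$-module, for some $W_1$.

**Step 4: the contradiction.** Suppose $G$ acts on $D$ with $K_1(D)=0$ and $K_0(D)\cong W$ as a $G$-module. Restrict the action to $E$, and view $e\in V^E\subset H^0(E;W)$. By (9) the $V$-component of $d_3(e)\in H^3(E;W)$ is $be$ for some $b\in H^3(E;\mathbb F_2)$. Integral classes act on cohomology with coefficients in an $\mathbb F_2$-module through $\rho$, so $ae=\bar ae=0$ by (8). By Lemma 5,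
$$0=d_3(a\,e)=\pm d_3(a)\,e\pm a\,d_3(e).$$
Since $2V=0$, signs do not matter. The $V$-component reads $0=(\gamma+\bar ab)e$, because $\rho(d_3(a))=\gamma$. By (8), $\gamma+\bar ab\in\bar aH^3(E;\mathbb F_2)$. So $\gamma$ is divisible by $\bar a$, against Lemma 4.

**Step 5: Kirchberg algebras.** Let $w\in W^G$. A unital UCT Kirchberg algebra $A$ with $(K_0,[1],K_1)=(W,w,0)$ exists, and $G$ acts faithfully on $W$ fixing $w$, so $G\le\mathrm{Aut}(\mathrm{Ell}(A))$. A lift to $A$ is excluded by Step 4 with $D=A$. A lift of $G\le\mathrm{Aut}(K_0(A))$ to an action on $A\otimes\mathcal K$ is excluded by Step 4 with $D=A\otimes\mathcal K$, since $K_*(A\otimes\mathcal K)=K_*(A)$. $\square$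

## 10. Odd primes: the differential $d_{2p-1}$

Theorem A is the case $p=2$ of Theorem C. Let $p$ be odd, and from now on $E=(\mathbb Z/p)^3$. Then
$$H^*(E;\mathbb F_p)=\Lambda(x,y,z)\otimes\mathbb F_p[u,v,w],\qquad u=\beta x,\ v=\beta y,\ w=\beta z,$$
with $x,y,z$ of degree 1. As before, Künneth shows that $H^{>0}(E;\mathbb Z)$ has exponent $p$, so $\rho$ is injective in positive degrees. All values of $d_3=\delta Sq^2\rho$ are killed by 2, so $d_3$ vanishes on these groups and we need a later differential.

**Step 1: the first $p$-local differential.** For the AHSS of finite complexes, localized at $p$, we use (Buhštaber, Mat. Sb. 78 (1969)):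
$$d_r=0\ \text{ unless } r\equiv1\bmod 2(p-1),\qquad d_{2p-1}=c\,\delta P^1\rho\ \text{ with } c\in\mathbb F_p^\times\text{ depending only on }p.\tag{10}$$

Here is the reason. After inverting $k$, the Adams operation $\psi^k$ is a stable operation, acting on row $-2q$ as $k^q$. A differential $d_r$, $r$ odd, goes from row $-2q$ to row $-2q-(r-1)$, so commuting with $\psi^k$ gives $(k^{(r-1)/2}-1)d_r=0$. Let $k$ be a primitive root mod $p$. Then $k$ is invertible in $\mathbb Z_{(p)}$, and $k^{(r-1)/2}-1$ is a $p$-local unit unless $(p-1)\mid(r-1)/2$. This is the first statement. Hence $d_{2p-1}$ is defined on all of $E_2$ and is a stable operation of degree $2p-1$ from $H\mathbb Z_{(p)}$ to itself. Such operations form a group $\mathbb Z/p$ generated by $\delta P^1\rho$ (Cartan).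

It remains to see that $d_{2p-1}$ is not zero. Take a large skeleton of $B(\mathbb Z/p)^2$, the line bundles $L_1,L_2$ of the two factors, and $X=L_1-1$, $Y=L_2-1$. These have filtration 2, with leading terms the integral lifts of $u,v$ (up to sign and choice of $L_i$). From $(1+X)^p=1$ we get $X^p=-pX\theta(X)$ with $\theta\in1+X\mathbb Z[X]$, the coefficients being $\binom pi/p$. So
$$X^pY-XY^p=-pXY(\theta(X)-\theta(Y)),$$
an integral combination of terms $pX^iY^l$ with $i,l\ge1$ and $i+l\ge3$. Since $X$ is nilpotent, $\theta(X)$ is invertible, and $pX^iY^l=-X^{p+i-1}Y^l\theta(X)^{-1}$ has filtration at least $2(p+i-1+l)\ge2p+4$. Hence the leading term $u^pv-uv^p\in H^{2p+2}$, which is nonzero, becomes $0$ on $E_\infty$, so some differential hits it. All groups in positive degrees concerned are $p$-torsion, and nothing leaves column $0$ nontrivially, since it splits off by a base point. By the first statement $r=2p-1$, with source column $3$, or $r\ge4p-3$, with source column at most $5-2p<0$. So $d_{2p-1}\ne0$ and $c\neq0$.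

**Step 2: the class.** Put
$$\eta=\beta(xyz)=u\,yz-v\,xz+w\,xy,\qquad a=\delta(xyz+xu)\in H^4(E;\mathbb Z),\qquad\bar a=\rho(a)=u^2+\eta.$$
Let $Q_1=P^1\beta-\beta P^1$. It is a derivation (with signs), as the commutator of the derivation $P^1$ of even degree and the signed derivation $\beta$. Since $P^1x=0$ and $P^1u=u^p$, we get $Q_1x=u^p$ and $Q_1u=-\beta(u^p)=0$, and likewise for the other variables. As $\beta\bar a=0$,
$$\rho(d_{2p-1}a)=c\,\beta P^1\bar a=-c\,Q_1\bar a.$$
Using $Q_1(yz)=v^pz-yw^p$ and its analogues,
$$Q_1\bar a=Q_1\eta=x(vw^p-wv^p)+y(wu^p-uw^p)+z(uv^p-vu^p).\tag{11}$$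

* *$Q_1\bar a\notin\bar a\,H^{2p-1}(E;\mathbb F_p)$.* If $Q_1\bar a=\bar ab$, then $b$ has odd degree, so its components have odd exterior degree. Since $\eta$ has exterior degree 2, comparing exterior degree 1 gives $u^2b_1=Q_1\eta$. But the coefficient $vw^p-wv^p$ of $x$ is not divisible by $u^2$.
* *$\bar a$ is a nonzerodivisor.* If $\bar ab=0$ and $b\ne0$, the component of $b$ of lowest exterior degree is killed by $u^2$. This is impossible, since $H^*(E;\mathbb F_p)$ is free over $\mathbb F_p[u,v,w]$.

Consequently $a$ is a nonzerodivisor on $H^{>0}(E;\mathbb Z)$: if $ab=0$, then $\bar a\rho(b)=0$, so $\rho(b)=0$ and $b=0$.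

Note the role of $xu$. The class $\delta(xyz)$ already satisfies $Q_1\eta\notin\eta H^{2p-1}(E;\mathbb F_p)$, because $Q_1\eta\ne0$ has exterior degree 1 and $\eta b$ has none. But $\eta^2=0$, as it has exterior degree 4 in three variables. So $\delta(xyz)$ is a zero divisor on $H^{>0}(E;\mathbb Z)$ (its square is $0$), and Step 3 would fail for it.

**Step 3: the module, and a surjectivity.** Let $(M,e)$ be as in Section 4 for $R=\mathbb Z$, $n=4$ and this $a$. By Lemma 3, $j_*(a)=0$. Also $j_*(d_{2p-1}a)\ne0$ in $H^{2p+3}(E;M)$. Otherwise $d_{2p-1}a\in aH^{2p-1}(E;\mathbb Z)$, and applying $\rho$ contradicts the first item of Step 2, as $c$ is invertible.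

For $k\ge4$, Lemma 3(ii) (with $k+1$ in place of $k$) identifies $\partial\colon H^k(E;\Omega^3)\to H^{k+1}(E;\mathbb Z)$ with multiplication by $\pm a$ on $H^{k-3}(E;\mathbb Z)$. This is injective by Step 2. By the long exact sequence of (2),
$$j_*\colon H^k(E;\mathbb Z)\to H^k(E;M)\ \text{ is surjective for }k\ge4.\tag{12}$$
All this persists for $M'=M\oplus\mathbb Z[E]$ with $e'=(e,0)$, since $H^k(E;\mathbb Z[E])=0$ for $k>0$. It also persists for $M''=M'\otimes\mathbb Z[\frac1\ell]$ with $\ell\ne p$ prime, since for $k>0$ the groups $H^k(E;M')$ are killed by $p^3$. Form the Kirchberg algebra with $(K_0,[1],K_1)=(M',e',0)$ and the AF algebra with $K_0=M''$ exactly as in Section 7, with $\ell$ in place of $3$. Let $A$ be either of them, so that $E\le\mathrm{Aut}(\mathrm{Ell}(A))$, and suppose that $E$ lifts. Use Section 3 with $N\ge2p+4$.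

For $p=2$ we finished by naturality of $d_3$, because $E_3=E_2$. Now $E_{2p-1}(A)$ may be a proper subquotient of $E_2(A)$. The equation $j_*(d_{2p-1}a)=0$ holds on page $2p-1$, where a nonzero class of $H^{2p+3}(E;K_0(A))$ could have been killed by an earlier differential. The comparison (10) concerns $\mathbb C$, not $A$. Here (12) helps.

**Step 4: in $E_r(A)$, every $d_r$ with $2\le r<2p-1$ into column $2p+3$ vanishes.** Only odd $r$ with $3\le r\le2p-3$ matter, and the source column is $k=2p+3-r\in[6,2p]$. An element of $E_r^k(A)$ is represented by a class of $H^k(E;K_0(A))$ that is a cycle for $d_2,\dots,d_{r-1}$. By (12) this class is $j_*(b)$ with $b\in H^k(E;\mathbb Z)$. In $E_*(\mathbb C)$ the groups in positive columns up to $2p+3<N$ are $p$-torsion, so localizing at $p$ does not change them. By (10), $b$ is a cycle for all $d_s$ with $s\le r$, since $r<2p-1$. So $b$ defines a class $[b]$ on page $r$ with $d_r[b]=0$, and $d_r[j_*b]=j_*(d_r[b])=0$.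

**Step 5: conclusion.** By Step 4, nothing has been divided out of column $2p+3$ before page $2p-1$, so $E_{2p-1}^{2p+3}(A)$ is a subgroup of $H^{2p+3}(E;K_0(A))$. Likewise, in $E_*(\mathbb C)$ nothing hits column $2p+3$ before page $2p-1$: for a source in a positive column this is (10) and $p$-torsion, and all differentials leaving column $0$ vanish. Thus $E_{2p-1}^{2p+3}(\mathbb C)\subset H^{2p+3}(E;\mathbb Z)$. The class $a$ survives to $E_{2p-1}(\mathbb C)$, again by (10). Since $j_*(a)=0$ already on $E_2$, naturality gives
$$j_*(d_{2p-1}a)=d_{2p-1}(j_*a)=0\quad\text{in }E_{2p-1}^{2p+3}(A)\subset H^{2p+3}(E;K_0(A)).$$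
This contradicts $j_*(d_{2p-1}a)\ne0$ from Step 3. So $E$ does not lift, which proves Theorem C. $\square$
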